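\title{A stable, non-surviving cooperative contact process without a critical initial density}

\begin{abstract}
In the cooperative contact process on $\mathbb Z^d$, particles die at rate $\delta$, and a vacant site is filled either by one occupied neighbor or by a pair of occupied neighbors. When the process is stable but does not survive from a single particle, it has been conjectured that there is a critical initial density $0<q_c<1$: started from product measure with intensity $q$, the process should converge to the empty configuration for $q<q_c$ and to the upper invariant law for $q\ge q_c$. We disprove this in every dimension $d\ge3$. For purely cooperative branching and small $\delta$, the process is stable and every finite configuration dies out, yet from every product measure of positive intensity the process converges to the upper invariant law. The proof is a renormalization which compares the number of particles that suffice to build an occupied cube with the number of deaths needed to destroy it.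
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The process}

Let $\Lambda=\mathbb Z^d$ with nearest-neighbor edges. For $j\in\Lambda$ let $\mathcal N_j$ be the set of the $2d$ neighbors of $j$, and let $\mathcal N_j^2$ be the set of ordered pairs $(i,i')$ of distinct elements of $\mathcal N_j$. A configuration is an element $x\in\{0,1\}^\Lambda$; a site $j$ is \emph{occupied} if $x(j)=1$ and \emph{vacant} if $x(j)=0$. We use three kinds of maps on configurations, called branching, cooperative branching and death. Each changes only the coordinate $j$, and there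
\[
\mathrm{bra}_{ij}(x)(j)=x(i)\vee x(j),\qquad
\mathrm{cob}_{ii'j}(x)(j)=\big(x(i)\wedge x(i')\big)\vee x(j),\qquad
\mathrm{dth}_j(x)(j)=0 .
\]
For $\alpha\in[0,1]$ and $\delta>0$, the \emph{cooperative contact process} $(X_t)_{t\ge0}$ is the interacting particle system on $\{0,1\}^\Lambda$ with generator
\begin{align*}
Gf(x)={}&(1-\alpha)\sum_{j\in\Lambda}\frac1{|\mathcal N_j|}\sum_{i\in\mathcal N_j}\big\{f(\mathrm{bra}_{ij}(x))-f(x)\big\}\\
&+\alpha\sum_{j\in\Lambda}\frac1{|\mathcal N_j^2|}\sum_{(i,i')\in\mathcal N_j^2}\big\{f(\mathrm{cob}_{ii'j}(x))-f(x)\big\}
+\delta\sum_{j\in\Lambda}\big\{f(\mathrm{dth}_j(x))-f(x)\big\}.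
\end{align*}
In words: at rate $1$ each site looks for parents. With probability $1-\alpha$ it picks one neighbor at random and becomes occupied if that neighbor is; with probability $\alpha$ it picks two distinct neighbors at random and becomes occupied if both are. Each particle dies at rate $\delta$.

The three maps are increasing for the coordinatewise order, so the process is monotone. Let $\underline0$ and $\underline1$ be the empty and the full configuration. By monotonicity, the law of $X_t$ started from $\underline1$ converges, as $t\to\infty$, to an invariant law $\overline\nu$, the \emph{upper invariant law}. Here and below, convergence of laws, written $\Rightarrow$, is weak convergence on $\{0,1\}^\Lambda$ with the product topology; it is equivalent to convergence of all finite-dimensional marginals. Put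
\[
\theta(\alpha,\delta)=\lim_{t\to\infty}\mathbb P^{\underline1}[X_t(0)=1],\qquad
\theta'(\alpha,\delta)=\mathbb P^{1_{\{0\}}}[X_t\ne\underline0\text{ for all }t\ge0].
\]
The process is \emph{stable} if $\theta(\alpha,\delta)>0$, equivalently $\overline\nu\ne\delta_{\underline0}$, and it \emph{survives} if $\theta'(\alpha,\delta)>0$. Stability says that a full population maintains itself against deaths; survival says that a single particle can found a population that lasts forever. It is known that survival implies stability; we do not use this. The two notions are furthest apart at $\alpha=1$, where a lone particle has no partner and cannot reproduce at all.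

\subsection{The question}

Let $\mu_q$ be the product measure with intensity $q\in[0,1]$, under which the coordinates are i.i.d.\ and equal $1$ with probability $q$. Suppose the process is stable but does not survive. From $\mu_1$ it converges to $\overline\nu\neq\delta_{\underline0}$, and from $\mu_0$ it stays at $\underline0$. What happens in between?

For a translation-invariant initial law, applying $G$ to $f(x)=x(0)$ shows that the density $p_t=\mathbb P[X_t(0)=1]$ satisfies
\begin{align*}
\frac{d}{dt}p_t={}&\frac{1-\alpha}{|\mathcal N_0|}\sum_{i\in\mathcal N_0}\mathbb P[X_t(i)=1,\,X_t(0)=0]\\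
&+\frac{\alpha}{|\mathcal N_0^2|}\sum_{(i,i')\in\mathcal N_0^2}\mathbb P[X_t(i)=X_t(i')=1,\,X_t(0)=0]-\delta p_t .
\end{align*}
Each probability on the right is at most $p_t$, so $\frac d{dt}p_t\le(1-\delta)p_t$, and the process is not stable when $\delta>1$. If one pretends that the sites stay independent, which is exact at $t=0$ under $\mu_q$, the equation closes. For $\alpha=1$ it becomes
\[
\frac{d}{dt}p=p\,\big(p(1-p)-\delta\big).
\]
For $\delta<\frac14$ the right side vanishes at $0$ and at $p_\pm=\frac12(1\pm\sqrt{1-4\delta})$; it is negative on $(0,p_-)$ and positive on $(p_-,p_+)$. Solutions started below $p_-$ tend to $0$, and solutions started above $p_-$ tend to $p_+$. The spatial picture suggests the same threshold: for small $q$ the initial configuration consists of small, well separated clusters, and at $\alpha=1$ every finite cluster left to itself dies out (Lemma~\ref{lem:box}). The following conjecture is posed in \cite{lecture}.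

\medskip
\noindent\textbf{Conjecture.} \emph{For every $d$ and every pair $(\alpha,\delta)$ for which the process is stable but does not survive, there is a critical value $0<q_c<1$ such that the process started from $\mu_q$ satisfies $\mathbb P[X_t\in\cdot\,]\Rightarrow\delta_{\underline0}$ if $q<q_c$ and $\mathbb P[X_t\in\cdot\,]\Rightarrow\overline\nu$ if $q\ge q_c$.}

\subsection{Results}

The conjecture is false in every dimension $d\ge3$.

\begin{theorem}\label{thm:main}
Let $d\ge3$ and $\alpha=1$. There is $\delta_0=\delta_0(d)>0$ such that for all $0<\delta\le\delta_0$:
\begin{itemize}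
\item[(i)] the process is stable and does not survive;
\item[(ii)] for every $q\in(0,1]$, the process started from $\mu_q$ satisfies $\liminf_{t\to\infty}\mathbb P[X_t(0)=1]>0$.
\end{itemize}
\end{theorem}

Convergence to $\delta_{\underline0}$ forces $\mathbb P[X_t(0)=1]\to0$, so by (ii) it fails for every $q\in(0,1]$, whereas a critical value $q_c>0$ would give it for all $q\in(0,q_c)$. The next theorem identifies the limit.

\begin{theorem}\label{thm:conv}
In the setting of Theorem~\ref{thm:main}, with the same $\delta_0$, the process started from $\mu_q$ satisfies $\mathbb P[X_t\in\cdot\,]\Rightarrow\overline\nu$ for every $q\in(0,1]$. The same holds for every initial law that stochastically dominates a product measure of positive intensity. In contrast, from every finite initial configuration the process dies out almost surely.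
\end{theorem}

\begin{proposition}\label{prop:upper}
For all $d$, all $\alpha\in[0,1]$ and all $\delta>0$: if $q\ge1/(1+\delta)$, then the process started from $\mu_q$ satisfies $\mathbb P[X_t\in\cdot\,]\Rightarrow\overline\nu$.
\end{proposition}

Thus large intensities always behave as conjectured, and in the setting of Theorem~\ref{thm:conv} it is only the lower bound $q_c>0$ that fails. We make no claim about $d=2$.

Section~\ref{sec:prelim} sets up the coupling tools and proves the soft statements. Section~\ref{sec:geometry} contains the geometry behind Theorem~\ref{thm:main} and explains the idea. Sections~\ref{sec:renorm}--\ref{sec:growth} prove Theorem~\ref{thm:main}, and Section~\ref{sec:conv} proves Theorem~\ref{thm:conv}.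

\section{Graphical representation and monotonicity}\label{sec:prelim}

\subsection{Poisson construction}

To each map in the generator we attach a Poisson process on the time axis $\mathbb R$ whose rate is the coefficient of that map in $G$, all independent. The points of the processes whose map changes coordinate $j$ are the \emph{events attached to $j$}. They are \emph{deaths}, of rate $\delta$, and \emph{birth events} (bra or cob), of total rate $(1-\alpha)+\alpha=1$. Almost surely no two events occur at the same time, and no event occurs at any time from a given countable set. The process is obtained from $X_0$ by applying the maps at their event times $t>0$, in time order.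

This makes sense on the infinite lattice because information travels along chains. A \emph{chain of length $\ell$} from $(x,t)$ back to time $s<t$ consists of sites $x=j_0,j_1,\dots,j_\ell$, consecutive ones being neighbors, and times $t\ge t_1>\dots>t_\ell>s$ such that $t_l$ is a birth event attached to $j_{l-1}$. There are $(2d)^\ell$ sequences of sites, and for each the expected number of admissible time sequences is $(t-s)^\ell/\ell!$. The sum over $\ell$ is finite, so
\begin{equation}\label{eq:chains}
\text{almost surely there are only finitely many chains from $(x,t)$ back to time $s$.}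
\end{equation}
The value $X_t(x)$ is determined by $X_s$ on the finitely many sites of these chains and by the finitely many events attached to them in $(s,t]$. The resulting process has generator $G$.

For $V\subset\mathbb Z^d$ let $X^V$ be the process that uses only the events attached to sites of $V$ and keeps all sites outside $V$ vacant at all times, including time $0$; thus $X^{\mathbb Z^d}=X$. If $V\subset V'$ and $X_0^V\le X_0^{V'}$, then $X_t^V\le X_t^{V'}$ for all $t$: at an event attached to $V$ both processes apply the same increasing map, and an event attached to $j\in V'\setminus V$ changes only a coordinate where $X^V$ is $0$.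

\subsection{Stochastic domination}

A law $\mu'$ on $\{0,1\}^\Lambda$ \emph{dominates} $\mu$, written $\mu\le\mu'$, if there are random configurations $\xi\le\xi'$ with laws $\mu$ and $\mu'$. It is a textbook fact that this holds if and only if $\int f\,d\mu\le\int f\,d\mu'$ for all continuous increasing $f$; in particular the relation passes to weak limits. Running two processes from $\xi\le\xi'$ with the same Poisson processes shows that the dynamics preserves domination. We also use the \emph{sandwich principle}: if $\mu_t^-\le\mu_t\le\mu_t^+$ and $\mu_t^\pm\Rightarrow\nu$, then $\mu_t\Rightarrow\nu$. Indeed, for finite $S$ the indicator of $\{x=1\text{ on }S\}$ is continuous and increasing, so the $\mu_t$-probabilities of these events converge to their $\nu$-probabilities, and by inclusion-exclusion these determine all finite-dimensional marginals.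

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $X^{\underline1}$ be the process started from $\underline1$. Let $Y_0(j)=1$, and let $Y_t(j)$ jump to $0$ at each death and to $1$ at each birth event attached to $j$. Every event attached to $j$ changes only coordinate $j$; a death sets it to $0$ in both $X^{\underline1}$ and $Y$, and a birth event sets it to $1$ in $Y$. Hence $X^{\underline1}_t\le Y_t$. The processes $Y(j)$, $j\in\Lambda$, are independent two-state chains with rates $\delta$ and $1$, so the law of $Y_t$ converges to $\mu_{1/(1+\delta)}$. Letting $t\to\infty$ gives $\overline\nu\le\mu_{1/(1+\delta)}$. For $q\ge1/(1+\delta)$ we thus have $\overline\nu\le\mu_q\le\delta_{\underline1}$. Since $\overline\nu$ is invariant, the law at time $t$ of the process started from $\mu_q$ lies between $\overline\nu$ and the law of $X_t^{\underline1}$, and the sandwich principle applies.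
\end{proof}

A \emph{box} is a product $I_1\times\dots\times I_d$ of finite nonempty intervals of integers, and a \emph{cube of side $K$} is a box with $|I_a|=K$ for all $a$. The \emph{unit vectors} are $\pm e_1,\dots,\pm e_d$.

\begin{lemma}\label{lem:box}
A site outside a box $Q$ has at most one neighbor in $Q$. Consequently, for $\alpha=1$, every $d$ and every $\delta>0$, the process started from a finite configuration never leaves a box containing the initial particles, and it dies out almost surely. In particular $\theta'(1,\delta)=0$.
\end{lemma}

\begin{proof}
Suppose $z+v,z+v'\in Q$ for unit vectors $v\ne v'$. If $v'=-v$, then $z$ lies between two points of $Q$ on a coordinate line, so $z\in Q$. Otherwise $v=\pm e_a$ and $v'=\pm e_b$ with $a\ne b$; then $z_a=(z+v')_a\in I_a$ and $z_c=(z+v)_c\in I_c$ for $c\ne a$, so again $z\in Q$. For $\alpha=1$ a birth needs two occupied neighbors, so if the initial particles lie in $Q$, no site outside $Q$ is ever occupied. The process is then a Markov chain on the finite set $\{0,1\}^Q$ in which $\underline0$ is absorbing and can be reached from every state by deaths. Such a chain is absorbed almost surely.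
\end{proof}

From now on $\alpha=1$. Since $\mathrm{cob}_{ii'j}=\mathrm{cob}_{i'ij}$, the birth events attached to $j$ form $d(2d-1)$ independent Poisson processes, one for each unordered pair $\{i,i'\}\subset\mathcal N_j$, each of rate $\beta=\frac1{d(2d-1)}$. We call them the \emph{pair processes} of $j$.

\section{Building and repairing cubes}\label{sec:geometry}

When $\delta$ is small, births are much faster than deaths, and over a moderate time the process simply fills every site that has two occupied neighbors. We study this filling first. A set $A\subset\mathbb Z^d$ \emph{supports} a point $z$ if $z+v\in A$ and $z+v'\in A$ for two orthogonal unit vectors $v,v'$. We ignore births from two opposite neighbors, because they do not reappear on larger scales: if two full cubes of side $K\ge2$ lie on opposite sides of an empty cube, every site of the empty cube has at most one occupied neighbor. Births from orthogonal neighbors do reappear, by part (b) of the next lemma. Each part says that a nonempty set $Z$ of holes of a certain kind contains a hole that can be filled. After it is filled, the remaining holes are of the same kind, so all holes are filled one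 after another.

\begin{lemma}\label{lem:moves}
Let $d\ge2$, let $Q=x+\{0,\dots,K-1\}^d$ be a cube of side $K$, and let $Z$ be a nonempty set.
\begin{itemize}
\item[(a)] \emph{Repair.} If $Z\subset Q$ and $|Z|<K^{d-1}$, then some $z\in Z$ is supported by $Q\setminus Z$.
\item[(b)] \emph{Corner.} If $Z\subset Q$ and $v,v'$ are orthogonal unit vectors, then some $z\in Z$ is supported by $(Q\setminus Z)\cup(Q+Kv)\cup(Q+Kv')$.
\item[(c)] \emph{Frame.} Let $F$ be the set of $z\in Q$ with $z_a\ne x_a$ for at most one $a$; it has $d(K-1)+1\le dK$ points. If $Z\subset Q\setminus F$, then some $z\in Z$ is supported by $Q\setminus Z$.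
\item[(d)] \emph{Layer.} Let $P=I_1\times\dots\times I_d$ be a box, $a$ an axis, $c\notin I_a$ an integer adjacent to $I_a$, and $Y=\{z:z_a=c,\ z_b\in I_b\text{ for }b\ne a\}$. If $Z\subset Y$ and $Z\ne Y$, then some $z\in Z$ is supported by $P\cup(Y\setminus Z)$.
\end{itemize}
\end{lemma}

\begin{proof}
(d) The layer $Y$ is connected, so there are adjacent points $z\in Z$ and $z'\in Y\setminus Z$. They differ along an axis $b\ne a$, and $z$ also has a neighbor in $P$ along axis $a$.

(a) We use induction on $d$. Cut $Q$ into the $K$ slices orthogonal to axis $d$; each is a $(d-1)$-dimensional cube of side $K$. If some slice $H$ has $0<|Z\cap H|<K^{d-2}$, which is impossible for $d=2$, the induction hypothesis applied inside $H$ gives the point. Otherwise every slice that meets $Z$ contains at least $K^{d-2}$ points of $Z$. As $|Z|<K\cdot K^{d-2}$, some slice misses $Z$, and as $Z\ne\emptyset$, there are adjacent slices $H,H'$ with $Z\cap H=\emptyset\ne Z\cap H'$. Since $|H'|=K^{d-1}>|Z|$, the set $Z\cap H'$ is not all of $H'$. Part (d) with $P=H$ and $Y=H'$ gives a point of $Z$ supported by $H\cup(H'\setminus Z)\subset Q\setminus Z$.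

(b) Take $z\in Z$ maximizing the inner product $\langle z,v+v'\rangle$. The point $z+v$ has a larger inner product, so it is not in $Z$; it lies in $Q\setminus Z$ or, if it has left $Q$, in $Q+Kv$. The same holds for $z+v'$ with $Q+Kv'$.

(c) Take $z\in Z$ minimizing $\sum_a z_a$. Since $z\notin F$, there are $a\ne b$ with $z_a>x_a$ and $z_b>x_b$. Then $z-e_a$ and $z-e_b$ lie in $Q$ and have a smaller coordinate sum, so they lie in $Q\setminus Z$.
\end{proof}

The bound in (a) is sharp for $K\ge2$: if $Z$ is a face of $Q$, then $|Z|=K^{d-1}$ and each point of $Z$ has only one neighbor in $Q\setminus Z$. So irreparable damage to a cube needs $K^{d-1}$ holes, while by (c) at most $dK$ well placed particles build the cube. The frame is convenient, not optimal; we use $dK$ only as an upper bound.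

\begin{example}\label{ex:cube}
Let $d=3$ and $Q=\{0,1\}^3$. Start from the three points $(0,0,0)$, $(1,1,0)$, $(0,0,1)$. The first two support $(1,0,0)$ and $(0,1,0)$, which completes the bottom face. By Lemma~\ref{lem:box} this face alone would never grow. The third point is a nucleus on it: $(1,0,1)$ is supported by $(0,0,1)$ and $(1,0,0)$, the point $(0,1,1)$ by $(0,0,1)$ and $(0,1,0)$, and then $(1,1,1)$ by $(1,0,1)$ and $(1,1,0)$. So three particles build the cube. By Lemma~\ref{lem:moves}(a), any three holes in the full cube are repaired, and it takes four holes to damage it for good. Building is cheaper than destroying.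
\end{example}

\begin{example}\label{ex:square}
Let $d=2$ and $Q=\{0,\dots,K-1\}^2$. The $K$ diagonal points fill $Q$: a point $(z_1,z_2)$ with $z_1<z_2$ is supported by $(z_1+1,z_2)$ and $(z_1,z_2-1)$, which lie in $Q$ and are closer to the diagonal, and the case $z_1>z_2$ is symmetric. Fewer points do not suffice: adding a point with at least two occupied neighbors does not increase the number of edges between occupied and vacant sites, and this number is at most $4n$ for $n$ points and equals $4K$ for $Q$. Irreparable damage also needs exactly $K^{d-1}=K$ holes. In $d=2$ building and destroying cost the same, and the margin used below is absent.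
\end{example}

Here is the heuristic that the proof makes precise. By Lemma~\ref{lem:box}, an occupied box can grow only if it finds a nucleus on one of its faces, and by Lemma~\ref{lem:moves}(d) one nucleus per layer is enough. The nuclei must be left over from the initial configuration. Isolated particles will not do: their density at time $t$ is about $qe^{-\delta t}$, while a box that grows at bounded speed has faces of area at most of order $t^{d-1}$. Larger occupied cubes live longer. Iterate the two counts above over cubes of side $\ell=K^i$, treating a cube of one level as a particle of the next. Building multiplies the required number of initial particles by at most $g=dK$ per level, so such a cube appears with probability at least $\exp(-c\,g^i)$. Destroying multiplies the required number of deaths by about $R=K^{d-1}/4^{d+1}$ per level, so the cube lives for a time of order $\exp(\lambda R^i)$. For large $K$ the numbers $g^i$ and $R^i$ are powers of $\ell$ with exponents close to $1$ and $d-1$. If $d\ge3$ and $K$ is large, then $g<R$, and at time $t=\exp(R^i)$ the density of surviving cubes is at least $\exp(-c(\log t)^{\log g/\log R})$, which decays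 more slowly than any power of $t$. A large droplet then keeps finding nuclei on its faces. This is what the independence assumption in Section~\ref{sec:intro} overlooks: the long-time behavior is decided by rare, initially dense regions.

Section~\ref{sec:renorm} defines when a cube of side $K^i$ counts as a particle, shows that these particles obey the filling rule up to errors of probability $\exp(-\lambda R^i)$, and explains how to return from cubes to sites. Section~\ref{sec:seeds} proves the bound $\exp(-c\,g^i)$, and Section~\ref{sec:growth} grows the droplet.

\section{Renormalization}\label{sec:renorm}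

Fix $d\ge3$ and $\alpha=1$.

\subsection{Constants}

All constants in this subsection depend only on $d$. Let
\[
K=16\,d\,4^d,\quad r=8dK^{d-2},\quad R=\frac r2=\frac{K^{d-1}}{4^{d+1}},\quad m=4^dr-1=\frac{K^{d-1}}2-1,
\]
\[
T=2K^d,\quad M=(3K)^dT,\quad g=dK,\quad\gamma=2g .
\]
Here $K$ and $T$ are the ratios of consecutive space and time scales, and $m$ is the number of defects that a cell tolerates. We shall use
\begin{equation}\label{eq:const}
2m<K^{d-1},\qquad K^d+3m<T,\qquad R\ge2\gamma .
\end{equation}
The first is immediate, and the second holds since $3m<\frac32K^{d-1}\le K^d$. The third reads $K^{d-1}/4^{d+1}\ge4dK$, that is, $K^{d-2}\ge16\,d\,4^d$. This is where $d\ge3$ enters: it holds for our $K$ when $d\ge3$ and for no $K$ when $d=2$. Next let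
\[
c_*=11^{d+1}K^dT,\qquad\kappa=\frac1{4c_*},\qquad e^{-\lambda}=\frac{\kappa}{24M}.
\]
The constant $c_*$ is a combinatorial factor that appears only in Section~\ref{sec:conv}. Finally choose $\tau>0$ large and then $\delta_0>0$ small, so that for all $\delta\le\delta_0$
\begin{equation}\label{eq:tau}
4^dM\big[(2d+1)\delta\tau+d(2d-1)e^{-\beta\tau}\big]\le e^{-\lambda};
\end{equation}
it suffices to make each of the two terms at most $\frac12e^{-\lambda}$. Fix $0<\delta\le\delta_0$. The smallness of $\delta$ is used only through \eqref{eq:tau}.

\subsection{Cells, aliveness and errors}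

For $i\ge0$ and $J\in\mathbb Z^d$, the \emph{level-$i$ cell} $J$ is the cube $C_i(J)=K^iJ+\{0,\dots,K^i-1\}^d$, and \emph{level-$i$ index} $n$ means time $n\tau_i$, where $\tau_i=\tau T^i$. Level-$i$ cells are identified with their labels in $\mathbb Z^d$, so that ``neighbor'' and ``supports'' make sense for them. The level-$(i+1)$ cell $J$ is the union of the level-$i$ cells with labels in $B_J=KJ+\{0,\dots,K-1\}^d$, and level-$(i+1)$ index $N$ is level-$i$ index $NT$. Let $D_J$ be the union of the $B_{J'}$ with $|J'-J|_\infty\le1$; it has $(3K)^d$ elements.

Consider a process $X^V$. The level-$0$ cell $j$ is \emph{alive} at index $n\ge0$ if $X^V_{n\tau}(j)=1$. The level-$(i+1)$ cell $J$ is \emph{alive} at index $N\ge0$ if at most $m$ of the level-$i$ cells in $B_J$ are \emph{dead} (not alive) at index $NT$. By induction on $i$, aliveness is an increasing function of the configuration, a cell whose sites are all occupied is alive, and a cell whose sites are all vacant is dead, because $m<K^d$. In particular, if $V$ is a union of level-$i$ cells, every alive level-$i$ cell lies in $V$.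

Next we define events whose absence guarantees that cells obey the filling rule. To make independence available, they are defined through the Poisson processes alone, without reference to the configuration. For $j\in\mathbb Z^d$ and $n\in\mathbb Z$, let $\mathrm{Err}_0(j,n)$ be the event that in $(n\tau,(n+1)\tau]$ there is a death at some site of $\{j\}\cup\mathcal N_j$, or some pair process of $j$ has no point. Let $\mathrm{Err}_{i+1}(J,N)$ be the event that more than $m$ of the $M$ events $\mathrm{Err}_i(j,n)$ with $j\in D_J$ and $NT\le n<(N+1)T$ occur. We count errors in $D_J$ rather than $B_J$ because the neighbors of $J$ must stay in good shape while they fill $J$.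

\begin{lemma}[the rule at every level]\label{lem:rule}
Let $i\ge0$, let $V$ be a union of level-$i$ cells, possibly $V=\mathbb Z^d$, and consider $X^V$ with any initial state. For every level-$i$ cell $j$ in $V$ and $n\ge0$:
\begin{itemize}
\item[$(R_i)$] if $\mathrm{Err}_i(j,n)$ does not occur, and at index $n$ the cell $j$ is alive or is supported by the set of alive cells, then $j$ is alive at index $n+1$.
\end{itemize}
Consequently, let $U$ be a finite set of level-$i$ cells in $V$, let $z_n(U)$ be the number of cells in $U$ that are dead at index $n$, let $f_n(U)$ be the number of these that are supported by the alive cells, and let $E_n(U)$ be the number of $j\in U$ for which $\mathrm{Err}_i(j,n)$ occurs. Then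
\begin{equation}\label{eq:count}
z_{n+1}(U)\le z_n(U)-f_n(U)+E_n(U).
\end{equation}
\end{lemma}

\begin{proof}
Under $(R_i)$, a cell that is dead at index $n+1$ either has an error at index $n$ or is dead and unsupported at index $n$. This gives \eqref{eq:count}. We prove $(R_i)$ by induction on $i$.

Let $i=0$ and suppose $\mathrm{Err}_0(j,n)$ does not occur. If $j$ is occupied at time $n\tau$, it stays occupied, as there is no death at $j$. If two neighbors of $j$ are occupied at time $n\tau$, they stay occupied during the interval, their pair process has a point, at which $j$ becomes occupied, and $j$ does not die afterwards in the interval.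

Assume $(R_i)$. Let $V$ be a union of level-$(i+1)$ cells, hence also of level-$i$ cells, let $J$ be a level-$(i+1)$ cell in $V$, and suppose $\mathrm{Err}_{i+1}(J,N)$ does not occur. Call the level-$i$ indices $NT\le n\le(N+1)T$ the \emph{slab}. For $U\subset D_J$ in $V$ we have $\sum_{NT\le n<(N+1)T}E_n(U)\le m$, so \eqref{eq:count} gives, for $n_0\le n$ in the slab,
\begin{equation}\label{eq:plusm}
z_n(U)\le z_{n_0}(U)+m .
\end{equation}
We claim: \emph{if $z_{NT}(U)+m<T$, and $f_n(U)\ge1$ for every $n$ in the slab with $z_n(U)>0$, then $z_{(N+1)T}(U)\le m$.} Indeed, if $z_n(U)>0$ for all $NT\le n<(N+1)T$, summing \eqref{eq:count} gives $z_{(N+1)T}(U)\le z_{NT}(U)-T+m<0$, which is absurd. So $z_{n_0}(U)=0$ for some $n_0$ in the slab, and \eqref{eq:plusm} gives the claim.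

\emph{Case 1: $J$ is alive at index $N$.} Take $U=B_J$. Then $z_{NT}(U)\le m$, so $z_n(U)\le2m<K^{d-1}$ in the slab by \eqref{eq:plusm} and \eqref{eq:const}. This is the reason for the size of $m$: the initial defects and the new errors together stay below the threshold of Lemma~\ref{lem:moves}(a), which gives $f_n(U)\ge1$ whenever $z_n(U)>0$. Since $2m<T$, the claim shows that $J$ is alive at index $N+1$.

\emph{Case 2: $J+v$ and $J+v'$ are alive at index $N$, with $v,v'$ orthogonal.} Being alive, these cells lie in $V$. Take $U=B_J\cup B_{J+v}\cup B_{J+v'}\subset D_J$. As in Case 1, each of $B_{J+v}$ and $B_{J+v'}$ contains fewer than $K^{d-1}$ dead cells throughout the slab. Suppose $z_n(U)>0$. If $B_{J+v}$ or $B_{J+v'}$ contains a dead cell, Lemma~\ref{lem:moves}(a) gives $f_n(U)\ge1$. If not, all dead cells of $U$ lie in $B_J$, and Lemma~\ref{lem:moves}(b) gives $f_n(U)\ge1$, since $B_{J+v}=B_J+Kv$ and $B_{J+v'}=B_J+Kv'$. Moreover $z_{NT}(U)+m\le K^d+3m<T$. By the claim, $z_{(N+1)T}(B_J)\le z_{(N+1)T}(U)\le m$, so $J$ is alive at index $N+1$.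
\end{proof}

\subsection{The probability of an error}

By translation invariance in space and time, $\varepsilon_i=\mathbb P[\mathrm{Err}_i(J,N)]$ does not depend on $(J,N)$. An error at level $i+1$ needs more than $m$ errors at level $i$. Nearby errors are dependent, so we pass to a sublattice on which they are independent; this costs the factor $4^d$ between $m+1$ and $r$.

\begin{lemma}\label{lem:errors}
\begin{itemize}
\item[(a)] $\mathrm{Err}_i(J,N)$ depends only on the events attached to sites in $K^iJ+[-\frac32K^i,\frac52K^i)^d$ at times in $(N\tau_i,(N+1)\tau_i]$. Hence, for fixed $i$, a family of events $\mathrm{Err}_i(J,N)$ is independent if any two of its indices satisfy $N\ne N'$ or $|J-J'|_\infty\ge4$.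
\item[(b)] $\varepsilon_i\le e^{-\lambda R^i}$ and $K^dT\varepsilon_i\le\frac12$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $i=0$ the sites involved lie in $J+\{-1,0,1\}^d$. Assume the statement for $i$. The level-$i$ cells with labels in $D_J$ cover $K^{i+1}J+[-K^{i+1},2K^{i+1})^d$, and the region allowed for $\mathrm{Err}_i(j,n)$ is $C_i(j)$ enlarged by $\frac32K^i\le\frac12K^{i+1}$ in each direction. The time intervals for $NT\le n<(N+1)T$ make up $(N\tau_{i+1},(N+1)\tau_{i+1}]$. This proves the first statement. The spatial regions are half-open cubes of side $4K^i$, so under the stated condition the space-time regions are pairwise disjoint, and the restrictions of the Poisson processes to them are independent.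

(b) Let $y_i=4^dM\varepsilon_i$. A union bound gives $\varepsilon_0\le(2d+1)\delta\tau+d(2d-1)e^{-\beta\tau}$, so $y_0\le e^{-\lambda}$ by \eqref{eq:tau}. Split the $M$ pairs $(j,n)$ in the definition of $\mathrm{Err}_{i+1}(J,N)$ into $4^d$ classes according to $j$ modulo $4$. By (a), the errors within one class are independent. If at least $m+1=4^dr$ errors occur, some class contains at least $r$ of them, and for each class this has probability at most $\binom Mr\varepsilon_i^r\le(M\varepsilon_i)^r$. Thus $\varepsilon_{i+1}\le4^d(M\varepsilon_i)^r$, and since $r\ge2$,
\[
y_{i+1}\le4^{2d}M\,(4^{-d}y_i)^r\le My_i^r=My_i^R\cdot y_i^R .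
\]
If $y_i\le1/M$, then $My_i^R\le My_i\le1$, so $y_{i+1}\le y_i^R$. As $e^{-\lambda}\le1/M$, induction gives $y_i\le e^{-\lambda R^i}\le1/M$ for all $i$. Finally $\varepsilon_i\le y_i$ and $K^dT\varepsilon_i\le M\varepsilon_i=4^{-d}y_i\le\frac12$.
\end{proof}

\subsection{From cells back to sites}

An alive cell may contain dead subcells, so it does not by itself make a given site occupied. But if an alive cell sees no lower-level error at all for a while, all its defects are repaired, and we can descend one level. For $x\in\mathbb Z^d$ and $t\ge0$ let $J_i(x)$ be the label of the level-$i$ cell containing $x$, and let $N_i(t)=\lfloor t/\tau_i\rfloor$. Define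
\begin{align*}
\mathrm{Bad}_0(j,n)&=\mathrm{Err}_0(j,n-1)\cup\mathrm{Err}_0(j,n),\\
\mathrm{Bad}_i(J,N)&=\bigcup\big\{\mathrm{Err}_{i-1}(j,n):\ j\in B_J,\ (N-1)T\le n<(N+1)T\big\}\qquad(i\ge1),
\end{align*}
and let $p_i=\mathbb P[\mathrm{Bad}_i(J,N)]$, which does not depend on $(J,N)$.

\begin{lemma}[descent]\label{lem:descent}
Consider $X$ with any initial state. Suppose $N_k(t)\ge1$, the level-$k$ cell $J_k(x)$ is alive at index $N_k(t)-1$, and $\mathrm{Bad}_i(J_i(x),N_i(t))$ fails for all $0\le i\le k$. Then $X_t(x)=1$. Moreover
\begin{equation}\label{eq:p}
3^{d+1}p_i\le\kappa\,2^{-i-1}\quad(i\ge0),\qquad\sum_{i\ge0}p_i\le\tfrac14 .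
\end{equation}
\end{lemma}

\begin{proof}
Let $1\le i\le k$, $J=J_i(x)$, $N=N_i(t)\ge1$, and suppose $J$ is alive at index $N-1$. At level-$(i-1)$ index $(N-1)T$ at most $m<K^{d-1}$ cells of $B_J$ are dead. No cell of $B_J$ has an error at the indices $(N-1)T\le n<(N+1)T$, so by \eqref{eq:count} and Lemma~\ref{lem:moves}(a) the number of dead cells drops by at least one per step until it is $0$, and then it stays $0$. Thus all cells of $B_J$ are alive at the indices from $(N-1)T+m$ to $(N+1)T$. From $N\tau_i\le t<(N+1)\tau_i$ we get $NT\le N_{i-1}(t)<(N+1)T$, and $T\ge m+1$, so $N_{i-1}(t)-1$ is one of these indices. Hence $J_{i-1}(x)\in B_J$ is alive at index $N_{i-1}(t)-1$, and $N_{i-1}(t)\ge1$. Descending from $i=k$, we find that $x$ is occupied at time $(N_0(t)-1)\tau$. Since $\mathrm{Bad}_0(x,N_0(t))$ fails, there is no death at $x$ between that time and $(N_0(t)+1)\tau>t$.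

For $i\ge1$, a union bound, Lemma~\ref{lem:errors}(b) and $R^{i-1}\ge2^{i-1}\ge i$ give $p_i\le2K^dTe^{-\lambda i}$. Since $3^{d+1}\cdot2K^dT=6M$, $6Me^{-\lambda}=\kappa/4$ and $e^{-\lambda}\le\frac12$,
\[
3^{d+1}p_i\le6Me^{-\lambda}\,e^{-\lambda(i-1)}\le\tfrac\kappa4\,2^{-(i-1)}=\kappa\,2^{-i-1}.
\]
For $i=0$ we have $3^{d+1}p_0\le3^{d+1}\cdot2e^{-\lambda}\le6Me^{-\lambda}=\kappa/4$. Summing, $\sum_ip_i\le\kappa\le\frac14$.
\end{proof}

\section{Seeds}\label{sec:seeds}

Let $q\in(0,1]$ and let $\xi$ be a random configuration with law $\mu_q$, independent of the Poisson processes. We want a lower bound on the density of alive level-$i$ cells produced by $\xi$, and we want the productions in different cells to be independent. So we let each cell work alone. Let $\sigma_i(J)$ be the event that, in the process $X^V$ with $V=C_i(J)$ started from the restriction of $\xi$ to $V$, the level-$i$ cell $J$ is alive at index $1$. On this event we call $J$ a \emph{level-$i$ seed}. It depends only on $\xi$ in $C_i(J)$ and on events attached to $C_i(J)$ at times in $(0,\tau_i]$. Hence the events $\sigma_i(J)$, $J\in\mathbb Z^d$, are independent, with a common probability $\pi_i$.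 By monotonicity, a seed is alive at index $1$ in every process $X^{V'}$ with $V'\supset C_i(J)$ whose initial state dominates $\xi$ on $C_i(J)$.

\begin{lemma}\label{lem:seeds}
$\pi_i\ge\exp(-c_qg^i)$ for all $i\ge0$, where $c_q=1+\log(2/q)$.
\end{lemma}

\begin{proof}
For $i=0$ the set $V$ is one site and no birth can occur, so $\pi_0=qe^{-\delta\tau}$. A death at $j$ in $(0,\tau]$ implies $\mathrm{Err}_0(j,0)$, so $e^{-\delta\tau}\ge1-\varepsilon_0\ge\frac12$ and $\pi_0\ge q/2$.

We show $\pi_{i+1}\ge\frac12\pi_i^{g}$. Let $F$ be the frame of the cube $B_J$ from Lemma~\ref{lem:moves}(c). The event $\bigcap_{j\in F}\sigma_i(j)$ has probability $\pi_i^{|F|}\ge\pi_i^g$ and depends on $\xi$ and on times up to $\tau_i$. The event that no $\mathrm{Err}_i(j,n)$ with $j\in B_J$, $1\le n<T$ occurs has probability at least $1-K^dT\varepsilon_i\ge\frac12$ and depends on times after $\tau_i$. The two events are independent. Suppose both occur and consider $X^V$ with $V=C_{i+1}(J)$, started from $\xi$ restricted to $V$. The cells of $F$ are alive at index $1$, and by $(R_i)$ they stay alive up to index $T$. So at each index $1\le n<T$ the dead cells of $B_J$ lie outside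 $F$, and by Lemma~\ref{lem:moves}(c) and \eqref{eq:count} their number drops by at least one per step until it is $0$. It is at most $K^d\le T-1$ at index $1$, hence $0$ at index $T$, and $\sigma_{i+1}(J)$ occurs.

With $\omega_i=\log(1/\pi_i)$ this reads $\omega_{i+1}\le g\omega_i+\log2$, so $\omega_{i+1}+1\le g\omega_i+2\le g(\omega_i+1)$. Therefore $\omega_i\le g^i(\omega_0+1)\le c_qg^i$.
\end{proof}

\section{Growth of a droplet and proof of Theorem~\ref{thm:main}}\label{sec:growth}

\subsection{Scales}

The droplet grows in stages. In stage $k$ we view it as a cube of level-$k$ cells of half-side $w_k$ and let it grow, using level-$k$ seeds as nuclei, until it is a cube of level-$(k+1)$ cells of half-side $w_{k+1}$. Two things are needed. Every layer to be added must contain a seed, which asks that $w_k$ be much larger than $1/\pi_k\le\exp(c_qg^k)$. And no level-$k$ error may occur in the region of stage $k$ from time $0$, when the seeds are formed, to the end of the stage, which asks that a power of $w_{k+1}$ be much smaller than $1/\varepsilon_k\ge\exp(\lambda R^k)$. Since $2g=\gamma\le R/2$, the choice $w_k\approx\exp(\gamma^k)$ satisfies both with a factor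 $2^k$ to spare in the exponent. This factor eventually beats the constant $c_q$, which is why $\delta_0$ does not depend on $q$.

Let $w_k=\lceil e^{\gamma^k}\rceil$. Let $V_k=[-w_k,w_k)^d\cap\mathbb Z^d$ and $V_k^+=[-Kw_{k+1},Kw_{k+1})^d\cap\mathbb Z^d$, both viewed as sets of level-$k$ cells. Thus $V_k\subset V_k^+$, and $V_k^+$ is the union of the $B_J$ with $J\in V_{k+1}$. The sites covered by $V_k$ form the cube $W_k=[-w_kK^k,w_kK^k)^d\cap\mathbb Z^d$, which increases with $k$. Put $h_k=|V_k^+|=(2Kw_{k+1})^d$ and $H_k=2T(k+2)h_k$. For an axis $a$ and an integer $c$ let $Y_{a,c}=\{J:J_a=c,\ J_b\in[-w_k,w_k)\text{ for }b\ne a\}$. Define the events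
\begin{itemize}
\item $G_k$: no $\mathrm{Err}_k(J,n)$ with $J\in V_k^+$ and $0\le n<H_k$ occurs;
\item $S_k$: for every axis $a$ and every integer $c\in[-Kw_{k+1},-w_k)\cup[w_k,Kw_{k+1})$, the set $Y_{a,c}$ contains a level-$k$ seed.
\end{itemize}

\begin{lemma}\label{lem:phi}
$\varphi(k_0)=\sum_{k\ge k_0}\big(\mathbb P[G_k^c]+\mathbb P[S_k^c]\big)$ tends to $0$ as $k_0\to\infty$.
\end{lemma}

\begin{proof}
We use $e^{\gamma^k}\le w_k\le2e^{\gamma^k}$. By Lemma~\ref{lem:errors}(b) and $R\ge2\gamma$,
\[
\mathbb P[G_k^c]\le h_kH_k\varepsilon_k=2T(k+2)h_k^2\varepsilon_k\le2T(k+2)(4K)^{2d}\exp\big(\gamma^k(2d\gamma-\lambda2^k)\big).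
\]
Once $\lambda2^k\ge2d\gamma+1$ the exponential is at most $e^{-\gamma^k}$, so the sum converges. For $S_k$, there are at most $2dKw_{k+1}$ pairs $(a,c)$, and each $Y_{a,c}$ has $(2w_k)^{d-1}$ cells, which are seeds independently with probability $\pi_k$. For $2^k\ge c_q$ we have $c_qg^k\le\gamma^k$, so Lemma~\ref{lem:seeds} gives $\pi_k(2w_k)^{d-1}\ge\exp((d-1)\gamma^k-c_qg^k)\ge e^{\gamma^k}$. Using $1-\pi_k\le e^{-\pi_k}$,
\[
\mathbb P[S_k^c]\le2dKw_{k+1}\exp\big(-\pi_k(2w_k)^{d-1}\big)\le4dK\exp\big(\gamma^{k+1}-e^{\gamma^k}\big).
\]
For $k\ge2$, $e^{\gamma^k}\ge\frac12\gamma^{2k}\ge(\gamma+1)\gamma^k$, so the last exponential is at most $e^{-\gamma^k}$.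
\end{proof}

\subsection{The growth lemma}

Fix $k_0\ge0$, and set $n_{k_0}=1$ and $n_{k+1}=n_k+h_k$ for $k\ge k_0$. Since $h_k$ increases, $n_{k+1}\le1+(k+1)h_k\le(k+2)h_k$, and therefore
\begin{equation}\label{eq:H}
(n_{k+1}+2)\,T\le2T(k+2)h_k=H_k .
\end{equation}
Let $X$ be the process started from an initial state $X_0\ge\xi$. Let $A$ be the event that $X_0=1$ on $W_{k_0}$, and let $\Omega_{k_0}=A\cap\bigcap_{k\ge k_0}(G_k\cap S_k)$.

\begin{lemma}\label{lem:growth}
On $\Omega_{k_0}$, for every $k\ge k_0$, all cells of $V_k$ are alive at all level-$k$ indices $n_k\le n\le H_k$.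
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw (-6,-6) rectangle (6,6);
\fill[gray!30] (-3,-4) rectangle (3,3);
\draw (-3,-4) rectangle (3,3);
\draw[dashed] (-2,-2) rectangle (2,2);
\draw (3,-4) rectangle (4,3);
\fill[gray!30] (3,0) rectangle (4,1);
\draw (3,0) rectangle (4,1);
\draw (3,1) rectangle (4,2);
\draw (2,1) rectangle (3,2);
\draw[very thick] (3,-2) rectangle (4,2);
\node at (0,0) {$V_k$};
\node at (-2,-3.2) {$P$};
\node at (-4.8,5) {$V_k^+$};
\node at (3.5,3.6) {$Y$};
\node at (5,-1) {\small $Y_{a,c}$};
\node at (3.5,0.5) {\small $y$};
\node at (3.5,1.5) {\small $z$};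
\end{tikzpicture}
\caption{One step in the growth of the droplet, drawn in two dimensions; alive cells are shaded. The box $P$ is a maximal box of alive cells with $V_k\subset P\subset V_k^+$. The layer $Y$ on a face of $P$ contains the thick-framed part $Y_{a,c}$ facing $V_k$, which contains an alive cell $y$. The dead cell $z$ has the alive neighbor $y$ in $Y$ and an alive neighbor in $P$, along distinct axes, so it becomes alive.}
\label{fig:layer}
\end{figure}

\begin{proof}
On $G_k$, rule $(R_k)$ shows that a cell of $V_k^+$ that is alive at an index $n\le H_k$ stays alive up to index $H_k$. So it suffices to prove, by induction on $k$, that all cells of $V_k$ are alive at index $n_k$. For $k=k_0$ they are alive at index $0$ on $A$, hence at index $1$.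

Suppose the statement holds for $k$. Since $X_0\ge\xi$, the level-$k$ seeds in $V_k^+$ are alive at index $1$, hence at all indices from $1$ to $H_k$. Let $n_k\le n<H_k$ be an index at which some cell of $V_k^+$ is dead. Among the boxes of alive cells that contain $V_k$ and are contained in $V_k^+$, let $P=I_1\times\dots\times I_d$ be maximal for inclusion; see Figure~\ref{fig:layer}. As $P\ne V_k^+$, there are an axis $a$ and an integer $c\in[-Kw_{k+1},Kw_{k+1})$ outside $I_a$ and adjacent to it. Since $I_b\supset[-w_k,w_k)\cap\mathbb Z$ for all $b$, we have $c\notin[-w_k,w_k)$, and the layer $Y=\{J:J_a=c,\ J_b\in I_b\text{ for }b\ne a\}\subset V_k^+$ contains $Y_{a,c}$. By $S_k$, $Y$ contains an alive cell. The set $P\cup Y$ is a box, so by maximality $Y$ contains a dead cell. Lemma~\ref{lem:moves}(d) gives a dead cell of $Y$ supported by alive cells, and by $(R_k)$ it is alive at index $n+1$.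

Thus the number of dead cells in $V_k^+$, at most $h_k$ at index $n_k$, drops by at least one per step until it is $0$. All of $V_k^+$ is alive at the level-$k$ indices from $n_k+h_k=n_{k+1}$ to $H_k$, and by \eqref{eq:H} these include $n_{k+1}T$. Hence all cells of $V_{k+1}$ are alive at level-$(k+1)$ index $n_{k+1}$.
\end{proof}

We now combine growth with descent. Put $s_k=(n_k+2)\tau_k$. This sequence is strictly increasing and tends to $\infty$, so every $t\ge s_{k_0}$ lies in exactly one interval $[s_k,s_{k+1})$; call this $k=k(t)$. It is deterministic and tends to $\infty$ with $t$.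

\begin{proposition}\label{prop:vacant}
Let $t\ge s_{k_0}$ and $k=k(t)$. On $\Omega_{k_0}$, for every $x\in W_k$ and $s\in[t-\tau_k,t]$ with $X_s(x)=0$, there is $0\le h\le k$ such that $\mathrm{Bad}_h(J_h(x),N_h(s))$ occurs.
\end{proposition}

\begin{proof}
From $s\ge s_k-\tau_k=(n_k+1)\tau_k$ we get $N_k(s)\ge n_k+1$, and from $s<s_{k+1}=(n_{k+1}+2)T\tau_k$ and \eqref{eq:H} we get $N_k(s)<H_k$. So $n_k\le N_k(s)-1\le H_k$, and $J_k(x)\in V_k$ is alive at index $N_k(s)-1$ by Lemma~\ref{lem:growth}. If no such $h$ existed, Lemma~\ref{lem:descent} would give $X_s(x)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]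
(ii) Take $X_0=\xi$ with law $\mu_q$, and choose $k_0$ with $\varphi(k_0)\le\frac14$. Let $t\ge s_{k_0}$. By Proposition~\ref{prop:vacant} with $x=0$ and $s=t$, we have $X_t(0)=1$ on the intersection of $A$ with
\[
A'=\bigcap_{l\ge k_0}(G_l\cap S_l)\cap\bigcap_{i\ge0}\mathrm{Bad}_i(0,N_i(t))^c .
\]
The event $A$ depends only on $\xi$ in $W_{k_0}$. The events $G_l$ and $\mathrm{Bad}_i$ depend only on the Poisson processes. The event $S_l$ depends on the Poisson processes and on $\xi$ in level-$l$ cells outside $V_l$, that is, outside $W_l\supset W_{k_0}$. Since $\xi$ has a product law, $A$ and $A'$ are independent, and by \eqref{eq:p}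
\[
\mathbb P[X_t(0)=1]\ge\mathbb P[A]\Big(1-\varphi(k_0)-\sum_{i\ge0}p_i\Big)\ge\tfrac12\,q^{|W_{k_0}|}>0\qquad(t\ge s_{k_0}).
\]

(i) Part (ii) with $q=1$ gives $\theta(1,\delta)>0$, and Lemma~\ref{lem:box} gives $\theta'(1,\delta)=0$.
\end{proof}

\begin{remark}
The inequality $R\ge2\gamma$, used for $G_k$, is the essential use of $d\ge3$. The use of $d-1\ge2$ in the bound for $S_k$ is only a convenience: with $d-1=1$ one would still have $\gamma^k-c_qg^k\ge\frac12\gamma^k$ for $2^k\ge2c_q$. The hypothesis $q>0$ makes $c_q$ finite and $\mathbb P[A]$ positive.
\end{remark}

\section{Convergence to the upper invariant law}\label{sec:conv}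

The last statement of Theorem~\ref{thm:conv} is contained in Lemma~\ref{lem:box}. The second follows from the first: if the initial law dominates $\mu_q$, the law at time $t$ lies between the laws of the processes started from $\mu_q$ and from $\underline1$, and the sandwich principle applies. For $q=1$ the first statement is the definition of $\overline\nu$. So let $0<q<1$, let $X$ start from $\mu_q$, and let $X^{\underline1}\ge X$ start from $\underline1$ with the same Poisson processes. It suffices to prove
\begin{equation}\label{eq:goal}
\mathbb P[X_t(0)\ne X_t^{\underline1}(0)]\to0\qquad(t\to\infty).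
\end{equation}
Indeed, the joint law of $(X,X^{\underline1})$ is translation invariant, so \eqref{eq:goal} implies that for finite $S$ the two processes agree on $S$ at time $t$ with probability tending to $1$, and the law of $X_t^{\underline1}$ converges to $\overline\nu$.

Two difficulties remain. First, the droplet of Section~\ref{sec:growth} starts at the origin only with the small probability $\mathbb P[A]$. We shall start it wherever the initial configuration happens to contain a full cube. Second, even inside the droplet a site is vacant with positive probability, and we must show that it is then vacant in $X^{\underline1}$ as well. The point is that a disagreement cannot appear from nothing: it is carried by a path of vacancies of $X$ that extends far back in time. By Proposition~\ref{prop:vacant} such a path must run through bad cells, and we show that long paths of this kind are unlikely.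

\subsection{Discrepancy paths}

The \emph{level-$i$ space-time cell} $(J,N)\in\mathbb Z^d\times\mathbb Z$ is the set $C_i(J)\times[N\tau_i,(N+1)\tau_i)$; the point $(x,s)$ lies in $(J_i(x),N_i(s))$. These cells are nested: each level-$i$ cell lies in exactly one level-$h$ cell for every $h\ge i$. A \emph{path} is a nonempty finite sequence of level-$0$ space-time cells in which consecutive cells are nearest neighbors in $\mathbb Z^d\times\mathbb Z$. A site $j$ is \emph{discrepant} at time $s$ if $X_s(j)=0$ and $X_s^{\underline1}(j)=1$.

\begin{lemma}\label{lem:path}
Let $0<u<t$. Almost surely on the event that $0$ is discrepant at time $t$, there is a path that starts at the cell of $(0,t)$, ends at a cell with time index $N_0(t-u)$, and each of whose cells contains a point $(x,s)$ with $t-u\le s\le t$ and $X_s(x)=0$.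
\end{lemma}

\begin{proof}
Put $j_0=0$ and $t_0=t$. Suppose $j_l$ is discrepant at time $t_l>t-u$. The states at $j_l$ are right-continuous and change only at the finitely many events attached to $j_l$ in $[t-u,t]$, so there is a smallest $t_{l+1}\in[t-u,t_l]$ such that $j_l$ is discrepant throughout $[t_{l+1},t_l]$. If $t_{l+1}=t-u$, stop. Otherwise an event attached to $j_l$ at time $t_{l+1}$ turns the pair of states $(X,X^{\underline1})$ at $j_l$ from $(0,0)$ or $(1,1)$ into $(0,1)$. A death produces $(0,0)$, and a birth event leaves $(1,1)$ unchanged. So the event is a point of a pair process, the previous states are $(0,0)$, and the two sites of the pair are both occupied in $X^{\underline1}$ but not both in $X$. One of them, $j_{l+1}$, is discrepant just before $t_{l+1}$. No other event occurs at time $t_{l+1}$, so $j_{l+1}$ is discrepant on an interval around $t_{l+1}$, and $t_{l+2}<t_{l+1}$. The sites $j_l$ and the times $t_l>t-u$ form chains from $(0,t)$ back to time $t-u$, so by \eqref{eq:chains} the procedure stops after finitely many steps.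

List, in order of decreasing time and without consecutive repetitions, the level-$0$ cells met by the segments $\{j_l\}\times[t_{l+1},t_l]$. Along a segment the site is fixed and the time index decreases by one at a time. From one segment to the next the site moves to a neighbor while the time, and hence the time index, is fixed. So the list is a path, and $X$ vanishes on every segment.
\end{proof}

\subsection{Crossings of bad cells}

A level-$i$ space-time cell $(J,N)$ is \emph{bad} if $\mathrm{Bad}_i(J,N)$ occurs. Bad cells of high level are rare but large, so bad cells of different levels could conceivably link up into long paths. We rule this out scale by scale: a path that crosses a region of level $i+1$ must cross two distant regions of level $i$, which are independent.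

For a level-$i$ space-time cell $b=(J,N)$ let $\mathcal D_i(b)$ be the union of the $3^{d+1}$ level-$i$ cells $(J',N')$ with $|J'-J|_\infty\le1$ and $|N'-N|\le1$. A \emph{crossing of $b$} is a path inside $\mathcal D_i(b)$ that starts in $b$ and ends at a level-$0$ cell with a neighbor outside $\mathcal D_i(b)$. Any path that starts in $b$ and leaves $\mathcal D_i(b)$ has an initial portion that is a crossing of $b$: stop just before the first exit. Let $\mathrm{Cross}_i(b)$ be the event that there is a crossing of $b$ each of whose cells lies in a bad cell of some level $h<i$. Put $u_i=\mathbb P[\mathrm{Cross}_i(b)]$, which does not depend on $b$, and $\chi_i=u_i+3^{d+1}p_i$. Note that $u_0=0$.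

\begin{lemma}\label{lem:cross}
$\chi_i\le\kappa\,2^{-i}$ for all $i\ge0$. In particular $u_i\to0$.
\end{lemma}

\begin{proof}
Call a level-$i$ space-time cell $b$ \emph{marked} if $\mathcal D_i(b)$ contains a bad level-$i$ cell or $\mathrm{Cross}_i(b)$ occurs. Then $\mathbb P[b\text{ marked}]\le\chi_i$. If a crossing of $b$ has all its cells in bad cells of levels at most $i$, then $b$ is marked: either one of its cells lies in a bad level-$i$ cell, which is part of $\mathcal D_i(b)$, or the crossing realizes $\mathrm{Cross}_i(b)$.

\emph{Independence.} Let $b=(j,n)$. By nestedness, whether $b$ is marked depends only on which cells of levels $h\le i$ contained in $\mathcal D_i(b)$ are bad. By Lemma~\ref{lem:errors}(a) and the definition of $\mathrm{Err}_0$, the event $\mathrm{Bad}_h(J,N)$ depends on times in $((N-1)\tau_h,(N+1)\tau_h]$ and on sites in $C_h(J)$ enlarged by $1$ if $h=0$ and by $\frac32K^{h-1}$ if $h\ge1$; in both cases the enlargement is at most $K^i$. The set $\mathcal D_i(b)$ occupies the sites in $K^ij+[-K^i,2K^i)^d$ and the times in $[(n-1)\tau_i,(n+2)\tau_i)$. So the marking of $b$ depends only on sites in $K^ij+[-2K^i,3K^i)^d$ and times in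 $((n-2)\tau_i,(n+2)\tau_i]$. Hence the markings of $(j,n)$ and $(j',n')$ are independent if
\begin{equation}\label{eq:far}
|j-j'|_\infty\ge5\quad\text{or}\quad|n-n'|\ge4 .
\end{equation}

\emph{Two marked cells.} Suppose $\mathrm{Cross}_{i+1}(J,N)$ occurs and take a crossing that realizes it; its cells lie in bad cells of levels at most $i$. Let $b=(j,n)$ and $(j'',n'')$ be the level-$i$ cells containing its first and last cell. Then $j\in B_J$ and $NT\le n<(N+1)T$. The last cell has a neighbor outside $\mathcal D_{i+1}(J,N)$, so either $j''_a\in\{KJ_a-K,\,KJ_a+2K-1\}$ for some $a$, or $n''\in\{(N-1)T,\,(N+2)T-1\}$. Hence $|j''-j|_\infty\ge K$ or $|n''-n|\ge T$. Let $b'=(j',n')$ be the first level-$i$ cell visited that satisfies \eqref{eq:far}; it exists because $(j'',n'')$ satisfies it. Each step of the path changes the level-$i$ label by at most one in one coordinate, so $|j'-j|_\infty\le5$ and $|n'-n|\le4$. The cell $b'$ is not in $\mathcal D_i(b)$, so the path contains a crossing of $b$. Also $|j''-j'|_\infty\ge K-5\ge2$ or $|n''-n'|\ge T-4\ge2$, so after entering $b'$ the path leaves $\mathcal D_i(b')$, and it contains a crossing of $b'$. Both $b$ and $b'$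 are marked. There are $K^dT$ choices for $b$ and at most $11^d\cdot9$ choices for $b'$ given $b$, so
\[
u_{i+1}\le K^dT\cdot11^d\cdot9\cdot\chi_i^2\le c_*\chi_i^2 .
\]

\emph{Induction.} By \eqref{eq:p}, $\chi_0=3^{d+1}p_0\le\kappa$. If $\chi_i\le\kappa2^{-i}$, then $u_{i+1}\le c_*\kappa^24^{-i}=\frac\kappa44^{-i}\le\kappa2^{-i-2}$, and \eqref{eq:p} gives $\chi_{i+1}\le\kappa2^{-i-2}+\kappa2^{-i-2}=\kappa2^{-i-1}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:conv}}

It remains to prove \eqref{eq:goal}. We want to center the droplet at a random place chosen by looking at the initial configuration, without biasing the seeds. So we split the initial configuration in two. Let $\xi',\xi$ be independent of each other and of the Poisson processes, both with law $\mu_{q'}$, where $q'=1-\sqrt{1-q}>0$. Since $(1-q')^2=1-q$, the configuration $X_0=\xi'\vee\xi$ has law $\mu_q$. The seeds are defined through $\xi$, with $q'$ in place of $q$ in Sections~\ref{sec:seeds} and~\ref{sec:growth}, and $\xi'$ is used to place the droplet.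

Fix $\eta>0$ and $i\ge0$, and choose $k_0$ with $\varphi(k_0)\le\eta$. Let $y$ be the first site, in a fixed enumeration of $\mathbb Z^d$, such that $\xi'=1$ on $y+W_{k_0}$. It exists almost surely, because there are infinitely many disjoint translates of $W_{k_0}$, and each is full under $\xi'$ independently with the same positive probability. Choose $L$ with $\mathbb P[|y|_\infty>L]\le\eta$. From now on all cells, and with them $W_k$ and the events $\mathrm{Err}$, $\mathrm{Bad}$, $\sigma$, $G$, $S$, $\mathrm{Cross}$, are translated in space by $y$. The site $y$ is a function of $\xi'$. Given $\xi'$, the configuration $\xi$ and the Poisson processes have their original, translation-invariant joint law. So, given $\xi'$, each translated event has the same probability as its untranslated version. Since $X_0\ge\xi'$, the translated event $A$ always holds, and the translated event $\Omega_{k_0}$ has probability at least $1-\eta$. On it, since $X_0\ge\xi$, Proposition~\ref{prop:vacant} applies to $X$ in the translated structure.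

Let $t\ge s_{k_0}$ be so large that $t>2\tau_i$, $k=k(t)>i$ and $w_kK^k\ge L+2K^i+1$. Suppose that the translated $\Omega_{k_0}$ occurs, $|y|_\infty\le L$, and $X_t(0)\ne X_t^{\underline1}(0)$, so that $0$ is discrepant at time $t$. Let $b=(J,N)$ be the level-$i$ space-time cell containing $(0,t)$; it is a function of $y$. Take the path of Lemma~\ref{lem:path} with $u=2\tau_i$. It starts in $b$. Its last cell contains a point at time $t-2\tau_i$, which has level-$i$ time index $N-2$, so the path leaves $\mathcal D_i(b)$ and has an initial portion that is a crossing of $b$. Each cell of the crossing contains a point $(x,s)$ with $X_s(x)=0$ and $t-2\tau_i\le s\le t$. Since $0$ lies in the middle cell of $\mathcal D_i(b)$, we have $|x|_\infty\le2K^i$, so $|x-y|_\infty\le w_kK^k-1$ and $x\in y+W_k$. Since $k>i$, we have $\tau_k\ge T\tau_i\ge2\tau_i$, so $s\ge t-\tau_k$. By Proposition~\ref{prop:vacant}, $(x,s)$ lies in a bad cell of some level $h\le k$, and this cell contains the level-$0$ cell of $(x,s)$. Therefore either $\mathrm{Cross}_i(b)$ occurs, or a bad cell of some level $h\ge i$ meets $\mathcal D_i(b)$. For each $h\ge i$ at most $3^{d+1}$ level-$h$ cells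 meet $\mathcal D_i(b)$, one for each of its level-$i$ cells. Conditioning on $\xi'$ and using \eqref{eq:p}, we obtain for all large $t$
\[
\mathbb P[X_t(0)\ne X_t^{\underline1}(0)]\le2\eta+u_i+3^{d+1}\sum_{h\ge i}p_h\le2\eta+u_i+\kappa\,2^{-i}.
\]
Letting $t\to\infty$, then $i\to\infty$ with Lemma~\ref{lem:cross}, and then $\eta\to0$ gives \eqref{eq:goal}. This completes the proof of Theorem~\ref{thm:conv}.

\begin{thebibliography}{9}
\bibitem{lecture} \emph{Lecture 4 The Cooperative Contact Process}, \texttt{http://staff.utia.cas.cz/swart/present/Berlijn24\_4.pdf}
\end{thebibliography}
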